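# A ladder over $k[x]$ and the degrees of entries in infinite minimal resolutions

## The ladder

Let $k$ be a field, $s\ge 1$ and $e$ integers. Take a graded free $k[x]$-module with basis $c_0,\dots,c_s$, where $\deg c_i=e+i$, and another with basis $y,r_0,\dots,r_{s-1}$, where $\deg y=e$ and $\deg r_i=e+i$. Let $\Lambda_s$ be the homogeneous map of degree $0$ given by
$$c_0\mapsto y+r_0,\qquad c_i\mapsto r_i+x\,r_{i-1}\ \ (1\le i\le s-1),\qquad c_s\mapsto x\,r_{s-1}. \tag{1}$$
For $s=1$ this reads $c_0\mapsto y+r_0$, $c_1\mapsto xr_0$. Every nonzero entry of the matrix is $1$ or $x$.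

What is the cokernel? The relations say $r_0=-y$, then $r_i=-xr_{i-1}$ for $1\le i\le s-1$, and finally $xr_{s-1}=0$. So $y$ generates, $r_{i}=-(-x)^iy$, and the one remaining relation is $x^sy=0$:
$$\operatorname{coker}\Lambda_s\cong \big(k[x]/(x^s)\big)(-e),\quad\text{generated by } y .$$
One can also see this in the matrix. Put $c'=\sum_{i=0}^{s}(-x)^{s-i}c_i$, which is homogeneous of degree $e+s$. The coefficient of $r_i$ in $\Lambda_s(c')$ is $(-x)^{s-i}+x(-x)^{s-i-1}=0$, and the coefficient of $y$ is $(-x)^s$. So $\Lambda_s(c')=(-x)^sy$. Moreover the images of $c_0,\dots,c_{s-1}$ together with $y$ form a basis of the target. In these bases $\Lambda_s$ is diagonal, with $s$ entries equal to $1$ and one entry $(-x)^s$, going from degree $e+s$ to degree $e$.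

Here is what the ladder is for. Suppose that a free resolution over a ring containing $x$ becomes, after the other variables are set to zero, a direct sum of ladders. All its entries may then be small, but a ladder has units in it, and a *minimal* resolution may not. Removing the units forces an $x^s$ into view. We shall build a module for which ladders with $s\approx n/2$ sit in step $n$ of the resolution, and then show that no change of bases of the minimal resolution can break the resulting $x^s$ into pieces of bounded degree.

## Degrees of entries in a minimal resolution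

**Conventions.** A *standard graded ring* over $k$ is a Noetherian graded ring $R=\bigoplus_{i\ge0}R_i$ with $R_0=k$, generated as a $k$-algebra by $R_1$; put $\mathfrak m=R_+$. Maps of graded modules are homogeneous of degree $0$, and $N(-a)_d=N_{d-a}$. A finitely generated graded module $M$ has a minimal graded free resolution
$$\cdots\to F_n\xrightarrow{f_n}F_{n-1}\to\cdots\to F_0,\qquad f_n(F_n)\subset\mathfrak mF_{n-1},$$
unique up to isomorphism, usually infinite. It is a direct summand of every graded free resolution of $M$ by finitely generated modules. All bases are homogeneous. A nonzero entry of the matrix of $f_n$, from a basis element of degree $d$ to one of degree $d'$, is homogeneous of degree $d-d'$. The multiset of degrees of a basis of $F_n$ does not depend on the basis, so a change of bases influences only *which* entries vanish.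

**Question A.** Suppose $R$ is standard graded. Are there bases for the $F_n$ such that the matrices expressing the $f_n$ with respect to these bases have entries of bounded degree?

So we ask whether, for all $R$ and $M$, there are homogeneous bases and one integer $q$, independent of $n$, such that all nonzero entries of all the $f_n$ have degree at most $q$. The question is posed as open in "A finiteness property of infinite resolutions", whose authors state that they do not know the answer even for $M=k$. The answer is no in general, and yes for $M=k$. The negative part is as follows; the positive part is Theorem B and its Corollary below.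

**Theorem A.** Let $k$ be any field, $R=k[a,b,z,x]/\big((a,b)^3,\,z^2\big)$, and let $M$ be generated by $g_a,g_b,g_z$ in degree $1$ with relations
$$bg_a-ag_b,\quad ab\,g_a,\quad b^2g_a,\quad zg_a-ag_z,\quad zg_b-bg_z,\quad a^2g_a-xz\,g_z .$$
For every $n\ge 1$ and every choice of homogeneous bases of $F_{n+1}$ and $F_n$, the matrix of $f_{n+1}$ has a nonzero entry of degree at least $(n-2)/3$. Also, in all homogeneous bases, all entries of $f_{n+1}$ have degree at most $(n+7)/2$.

In particular no integer $q$ as in Question A exists for this $(R,M)$. The ring is Cohen–Macaulay of dimension one: with $B=k[a,b,z]/((a,b)^3,z^2)$, which is finite-dimensional, $R=B[x]$ is free over $k[x]$.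

## Cases where a bound is visible

If $R$ is a polynomial ring, the resolution is finite and there is nothing to prove. If $\dim_kR<\infty$, entries have degree at most $\max\{i:R_i\ne0\}$. For example, over $k[x]/(x^c)$ the residue field is resolved by alternating $x$ and $x^{c-1}$.

The next case is dimension one, say $R=B[x]$ with $B$ finite-dimensional. If $M=N\otimes_kk[x]$ for a $B$-module $N$, the resolution is extended from $B$, its entries lie in $B$, and their degrees are bounded. This covers $G=R/B_+R\cong k[x]$. So in a counterexample $x$ must interact with $B$.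

One might hope to bound entries by comparing degrees of basis elements of $F_n$ and $F_{n-1}$. This gives nothing in general, even for $M=k$. Take $R=k[u,v,x]/(u^2,v^3)$. The resolution of $k$ is the tensor product over $k$ of the resolutions over $k[u]/(u^2)$, $k[v]/(v^3)$ and $k[x]$. Its entries are $\pm u,\pm v,\pm v^2,\pm x$, of degree at most $2$. But $F_{2m}$ has a basis element of degree $3m$ (from $k[v]/(v^3)$) and $F_{2m-1}$ has one of degree $2m-1$ (from $k[u]/(u^2)$), so the position allows degree $m+1$. What matters is which entries can be made zero.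

## Smith exponents and hidden powers of $x$

Nonzero homogeneous elements of $k[x]$ are $\lambda x^d$ with $\lambda\in k^\times$.

**Graded Smith form.** Let $f:V\to W$ be a map of finitely generated graded free $k[x]$-modules. There are homogeneous bases in which $f$ is diagonal with nonzero entries $x^{s_1},\dots,x^{s_\tau}$, the $i$-th going from a basis element of degree $d_i+s_i$ to one of degree $d_i$. Indeed, choose a nonzero entry with the least exponent of $x$. It divides all other entries, so homogeneous row and column operations clear its row and column; rescale it to a power of $x$ and induct. Then $\operatorname{coker} f\cong\text{free}\oplus\bigoplus_i(k[x]/(x^{s_i}))(-d_i)$. The pairs $(d_i,s_i)$ with $s_i\ge1$ are determined by the torsion of $\operatorname{coker}f$. Call the multiset of all $(d_i,s_i)$ the *Smith data* of $f$, and think of $(d_i,s_i)$ as the interval from $d_i$ to $d_i+s_i$.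

The first plan for a counterexample is now: find $M$ such that $f_{n+1}$, reduced modulo all variables but $x$, has a Smith exponent $s_i$ that grows with $n$, and conclude that some entry has large degree. The first half can be done. The conclusion is false, and the ladder itself shows why. Fix $m\ge2$ and consider
$$N:\quad v_1\mapsto x^2w_1,\qquad v_i\mapsto x\,w_{i-1}+x^2w_i\quad(2\le i\le m),$$
with $\deg w_i=m-i$ and $\deg v_i=m-i+2$. All entries lie in $(x)$ and have degree at most $2$. Now $N=xN'$, where $N'$ sends $v_1\mapsto xw_1$ and $v_i\mapsto w_{i-1}+xw_i$ (with the degrees of the $v_i$ lowered by one). In $\operatorname{coker}N'$ we have $w_{i-1}=-xw_i$, so $w_m$ generates and the remaining relation $xw_1=0$ reads $x^mw_m=0$. Hence $N'$ has Smith exponents $0,\dots,0,m$, and $N$ has $1,\dots,1,m+1$. So an exponent $m+1$ can hide in a matrix with entries of degree at most $2$.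

The units of $N'$ pair equal degrees: after the generator $w_m$ of degree $0$ is removed, the targets have degrees $1,\dots,m-1$. So the Smith data of $N$ are $(0,m+1)$ and $(d,1)$ for $1\le d\le m-1$. The long interval from $0$ to $m+1$ is hidden with the help of short intervals nested inside it. The next lemma says that this is the only way to hide: every window must contain enough short intervals.

**Lemma 1.** Let $f:V\to W$ be a map of finitely generated graded free $k[x]$-modules with Smith data $(d_i,s_i)$, $1\le i\le\tau$. If there are homogeneous bases of $V$ and $W$ in which all nonzero entries of $f$ have degree $\le q$, then for every integer $\nu$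
$$\#\{i:d_i\le \nu,\ d_i+s_i>\nu+q\}\ \le\ \#\{i:d_i>\nu,\ d_i+s_i\le \nu+q\}. \tag{2}$$

**Proof.** Use the given bases. Let $P\subset V$ be spanned by the basis elements of degree $\le\nu+q$ and $N_+\subset V$ by those of degree $>\nu+q$, so $V=P\oplus N_+$. Let $W\to Q$ be the quotient by the submodule generated by all elements of degree $\le\nu$. An element of degree $\le\nu+q$ is a combination of basis elements of degree $\le \nu+q$, so $P$ is the submodule generated by all elements of $V$ of degree $\le\nu+q$. Thus neither $P$ nor $Q$ depends on the bases. The same argument in $W$ shows that the span $W_+$ of the basis elements of degree $>\nu$ maps isomorphically to $Q$.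

A basis element in $N_+$ has degree $>\nu+q$, and the degree of an entry is source degree minus target degree. Since nonzero entries have degree $\le q$, it maps into the span of targets of degree $>\nu$. So $f(N_+)\subset W_+$, and $f|_{N_+}$ has the same rank as the composite $N_+\to W\to Q$. Therefore
$$\tau=\operatorname{rank}f\le\operatorname{rank}f|_P+\operatorname{rank}f|_{N_+}\le\operatorname{rank}f|_P+\operatorname{rank}(V\to Q).$$
As $P$ and $Q$ are independent of the bases, we may compute the two ranks on the right in Smith bases. They are $\#\{i:d_i+s_i\le\nu+q\}$ and $\#\{i:d_i>\nu\}$. Hence $\#\{i:d_i+s_i>\nu+q\}\le\#\{i:d_i>\nu\}$. Subtracting $\#\{i:d_i>\nu,\ d_i+s_i>\nu+q\}$ from both sides gives (2). $\square$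

The target is now precise. We need a long interval starting at some degree $\nu$, such that the intervals starting later do not end soon: every interval with $d_i>\nu$ must have $d_i+s_i>\nu+q$.

## Two resolutions with operators of degree $-2$

In the ladder, $c_i$ has two images: $r_i$, reached by a coefficient $1$, and $r_{i-1}$, reached by a coefficient $x$. We obtain these from two commuting chain maps that lower homological degree by $2$, one over each of two small rings. Put
$$A=k[a,b]/(a,b)^3,\quad \mathfrak n=(a,b)A,\quad D=k[z]/(z^2),\quad R=A\otimes_kD\otimes_kk[x],\quad G=R/(a,b,z)R=k[x].$$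
For a homogeneous element $t$ of homological degree $|t|$ and internal degree $\deg t$, put $\operatorname{str}(t)=\deg t-|t|$ (its *strand*). For example, over $k[v]/(v^3)$ the generators of the resolution of $k$ in homological degrees $2j$ and $2j+1$ have internal degrees $3j$ and $3j+1$, and both lie in strand $j$.

**Step 1: the resolution $T$ of $k$ over $A$.** The aim is a recursive description that shows four direct summands of $T$ which are shifted copies of $T$.

Start with $T_0=A$, $T_1=Ag_a\oplus Ag_b$, $\partial g_a=a$, $\partial g_b=b$, $\deg g_a=\deg g_b=1$. We find $\ker\partial_1$ degree by degree. In degree $1$ it is $0$. In degree $2$ it consists of the linear syzygies of $a,b$, that is, of $k\kappa$ with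
$$\kappa=bg_a-ag_b .$$
In degree $3$ it is everything, $\mathfrak n^2g_a\oplus\mathfrak n^2g_b$, because $\mathfrak n^3=0$; this has dimension $6$. Above that there is nothing. Now
$$a\kappa=ab\,g_a-a^2g_b,\qquad b\kappa=b^2g_a-ab\,g_b,\qquad \mathfrak n^2\kappa=0 .$$
Since $a\kappa$ and $b\kappa$ are linearly independent, $A\kappa\cong(A/\mathfrak n^2)(-2)$. Put
$$\mu_1=a^2g_a,\quad\mu_2=b^2g_b,\quad\mu_3=ab\,g_a,\quad\mu_4=b^2g_a .$$
Each is killed by $\mathfrak n$. Together with $a\kappa,b\kappa$ they form a basis of $\mathfrak n^2g_a\oplus\mathfrak n^2g_b$, because modulo the $\mu_j$ the elements $a\kappa$ and $b\kappa$ become $-a^2g_b$ and $-ab\,g_b$. Hence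
$$\ker\partial_1=A\kappa\oplus k\mu_1\oplus k\mu_2\oplus k\mu_3\oplus k\mu_4\cong(A/\mathfrak n^2)(-2)\oplus k(-3)^4 .$$
Let $U$ be the minimal resolution of $A/\mathfrak n^2$. Its first syzygy is $\mathfrak n^2\cong k(-2)^3$, so we may take $U_0=A$ and $U_{m+1}=T_m(-2)^3$ for $m\ge0$. Since $T_{\ge2}$ is the minimal resolution of $\ker\partial_1$, we may take
$$T_{n+2}=U_n(-2)\oplus\bigoplus_{j=1}^4\mu_jT_n,\qquad\mu_jT_n\cong T_n(-3)\qquad(n\ge0). \tag{3}$$
For $n\ge1$ the differential $T_{n+2}\to T_{n+1}$ is the direct sum of those of $U$ and of $T$. On $T_2$ it sends the generator of $U_0(-2)$, again called $\kappa$, to $\kappa\in T_1$, and the generator $\mu_j$ to $\mu_j\in T_1$. This is circular only in appearance: (3) defines $T_{n+2}$ from $T_n$ and $T_{n-1}$.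

Let $p_j:T_{n+2}\to T_n(-3)$ be the projection to the $j$-th copy, and $p_j=0$ on $T_0,T_1$. Then $p_j\partial=\partial p_j$. On $T_{\ge3}$ this holds because the differential is a direct sum. On $T_2$ both sides vanish, since $p_j=0$ on $T_1$ and $\partial=0$ on $T_0$.

**Step 2: a basis and its strands.** The aim is to show that strand and homological degree control each other.

Let $\bar E=T\otimes_Ak$. Choose homogeneous bases $\mathfrak B_n$ of $\bar E_n$ with $\mathfrak B_0=\{1\}$, $\mathfrak B_1=\{g_a,g_b\}$ and
$$\mathfrak B_{n+2}=(\text{a basis of }U_n(-2)\otimes k)\ \cup\ \bigcup_{j=1}^4\mu_j\mathfrak B_n ,$$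
where for $n=0$ the first part is $\{\kappa\}$, and for $n\ge1$ it consists of three shifted copies of $\mathfrak B_{n-1}$. Put $\mathfrak B=\bigcup_n\mathfrak B_n$. The induced map satisfies $\bar p_j(\mu_jt)=t$, and $\bar p_j$ kills all other basis elements.

Passing from $t$ to $\mu_jt$ raises $|\cdot|$ by $2$ and $\deg$ by $3$, hence $\operatorname{str}$ by $1$. The elements of $U_{m+1}(-2)\otimes k=(\bar E_m(-4))^3\subset\bar E_{m+3}$ come from $\bar E_m$ by raising $|\cdot|$ by $3$ and $\deg$ by $4$, hence $\operatorname{str}$ by $1$. The remaining elements $1,g_a,g_b,\kappa$ have $|\cdot|\le2$ and $\operatorname{str}=0$. So an element of strand $\sigma$ arises from one of these four by $\sigma$ moves, each of which raises $|\cdot|$ by $2$ or $3$. By induction,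
$$\frac{|t|-2}{3}\ \le\ \operatorname{str}(t)\ \le\ \frac{|t|}{2}\qquad(t\in\mathfrak B). \tag{4}$$

**Step 3: the resolution over $D$.** Let $Z_n=D\zeta_n$ with $\deg\zeta_n=n$, $\partial\zeta_n=z\zeta_{n-1}$ (and $\zeta_{<0}=0$). This resolves $k$ over $D$, and $\sigma:\zeta_n\mapsto\zeta_{n-2}$ is a chain map $Z_{n+2}\to Z_n(-2)$.

**Step 4: over $R$.** The complex $\Phi=T\otimes_kZ\otimes_kk[x]$ is a minimal free resolution of $k\otimes k\otimes k[x]=G$. It has $R$-basis $\{t\zeta_m\}$ with $t$ in lifted bases. Define
$$\varepsilon=p_2\otimes1:\Phi_{n+2}\to\Phi_n(-3),\qquad\theta=1\otimes\sigma+x\,(p_1\otimes1):\Phi_{n+2}\to\Phi_n(-2). \tag{5}$$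
The degrees are right: multiplication by $x$ carries $\Phi_n(-3)$ to $\Phi_n(-2)$. Both commute with $\partial$. Indeed $\partial(t\otimes\zeta)=\partial t\otimes\zeta+(-1)^{|t|}t\otimes\partial\zeta$, and as $p_j$ and $\sigma$ lower homological degree by an even number, no sign changes.

In $\theta$ one sees the rungs of the ladder: $\sigma$ with coefficient $1$ and $p_1$ with coefficient $x$. The map $\varepsilon$ supplies the extra target $y$.

## The cone and the module $M$

**Step 5: the complex $L$.** The aim is to turn $\varepsilon$ and $\theta$ into differentials of a resolution. For $n\ge0$ let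
$$L_n=\Phi_{n+1}\oplus\Phi_n(-3)\oplus\Phi_n(-2),\qquad d(u,v,v')=(\partial u,\ \varepsilon u-\partial v,\ \theta u-\partial v')\quad(n\ge1). \tag{6}$$
Then $d^2(u,v,v')=(0,\ \varepsilon\partial u-\partial\varepsilon u,\ \theta\partial u-\partial\theta u)=0$. The last two summands form a subcomplex, and
$$0\to\Phi(-3)\oplus\Phi(-2)\to L\to\Phi_{\ge1}\to0$$
is exact, with $\Phi_{\ge1}$ reindexed to start in degree $0$ and up to signs of differentials. The subcomplex resolves $G(-3)\oplus G(-2)$. The quotient resolves $\Phi_1/\partial\Phi_2\cong\partial\Phi_1=J$, where $J=(a,b,z)R$. By the long exact sequence $H_n(L)=0$ for $n\ge1$, and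
$$0\to G(-3)\oplus G(-2)\to H_0(L)\to J\to0 \tag{7}$$
is exact. So $L$ is a graded free resolution of $H_0(L)$. It is not minimal: $\varepsilon$ and $\theta$ contain units.

**Step 6: $H_0(L)=M$.** We read off the presentation $L_1\to L_0$. The module $L_0$ has basis $g_a,g_b$, $g_z:=\zeta_1$ (degree $1$), $h_1$ (degree $3$) and $h_2$ (degree $2$), the last two being the generators of $\Phi_0(-3)$ and $\Phi_0(-2)$. The basis elements of $\Phi_2\subset L_1$ go to:

- $\kappa\mapsto bg_a-ag_b$;
- $\mu_1\mapsto a^2g_a+xh_2$, $\quad\mu_2\mapsto b^2g_b+h_1$, $\quad\mu_3\mapsto ab\,g_a$, $\quad\mu_4\mapsto b^2g_a$;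
- $g_a\zeta_1\mapsto ag_z-zg_a$, $\quad g_b\zeta_1\mapsto bg_z-zg_b$, $\quad\zeta_2\mapsto zg_z+h_2$.

The summands $\Phi_1(-3)$ and $\Phi_1(-2)$ of $L_1$ give $(a,b,z)h_1=0$ and $(a,b,z)h_2=0$. Eliminate $h_1=-b^2g_b$ and $h_2=-zg_z$. What remains are the six relations in Theorem A (the relation from $\mu_1$ becomes $a^2g_a=xz\,g_z$), together with $(a,b,z)\,b^2g_b=0$ and $(a,b,z)\,zg_z=0$. The latter follow from the six:

- $ab^2=b^3=0$ in $R$, and $z\,b^2g_b=b^2\cdot bg_z=b^3g_z=0$;
- $a\,zg_z=z\cdot zg_a=0$, $\ b\,zg_z=z\cdot zg_b=0$, and $z^2=0$.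

So $H_0(L)=M$.

**Step 7: the upper bound of Theorem A.** A basis element $t\zeta_m$ of $\Phi_n$ has degree $n+\operatorname{str}(t)$, and $0\le\operatorname{str}(t)\le|t|/2\le n/2$ by (4). So the generators of $\Phi_n$ have degrees in $[n,\frac32n]$, and those of $L_n$ have degrees in $[n+1,\frac32n+3]$. As $F$ is a direct summand of $L$, the generators of $F_n$ have degrees in the same range. Hence in any homogeneous bases the entries of $f_{n+1}$ have degree at most
$$\tfrac32(n+1)+3-(n+1)=\tfrac{n+7}{2}.$$

## The torsion of $\operatorname{Tor}^R_n(M,G)$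

**Step 8: $L\otimes_RG$ is a sum of ladders.** The aim is to compute, for each $n\geq 1$, all intervals $(d_i,s_i)$ that will enter Lemma 1.

Let $\Psi=\Phi\otimes_RG$. Its differential is zero, since $\Phi$ is minimal with entries in $(a,b,z)$. It has $k[x]$-basis $\{\beta\zeta_m:\beta\in\mathfrak B,\ m\ge0\}$. By (6) the differential of $L\otimes_RG$ is $(u,v,v')\mapsto(0,\bar\varepsilon u,\bar\theta u)$. Put
$$\varphi_n=(\bar\varepsilon,\bar\theta):\Psi_{n+2}\to\Psi_n(-3)\oplus\Psi_n(-2)=\Psi_nh_1\oplus\Psi_nh_2 .$$
In position $n\ge1$ we have $(L\otimes G)_n=\Psi_{n+1}\oplus\Psi_nh_1\oplus\Psi_nh_2$. The outgoing differential is $\varphi_{n-1}$ on the first summand, and the incoming one has image $\varphi_n(\Psi_{n+2})$ in the other two. Hence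
$$\operatorname{Tor}_n^R(M,G)=\ker(\varphi_{n-1})\oplus\operatorname{coker}(\varphi_n)\qquad(n\ge1).$$
The first summand is a submodule of a free $k[x]$-module, so it is free.

Every $\beta\in\mathfrak B$ is uniquely $\mu_1^i\eta$ with $\eta\in\mathfrak B\setminus\mu_1\mathfrak B$. Fix such an $\eta$ and $\rho\in\{0,1\}$ with $|\eta|+\rho+2s=n+2$ for an integer $s\ge0$. Consider the basis elements
$$c_i=\mu_1^i\eta\,\zeta_{2(s-i)+\rho}\in\Psi_{n+2}\ (0\le i\le s),\qquad r_i=\mu_1^i\eta\,\zeta_{2(s-1-i)+\rho}\,h_2\in\Psi_nh_2\ (0\le i\le s-1).$$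
Each source basis element $\mu_1^i\eta\,\zeta_m$ is exactly one such $c_i$: $\rho$ is the parity of $m$ and $s=i+\lfloor m/2\rfloor$. Likewise each basis element of $\Psi_nh_2$ is exactly one $r_i$.

Now apply the maps. $\bar\sigma$ lowers the index of $\zeta$ by $2$, so it takes $c_i$ to $r_i$, and to $0$ if $i=s$. The map $\bar p_1$ removes one $\mu_1$, so $x\bar p_1$ takes $c_i$ to $xr_{i-1}$ if $i\ge1$, and it kills $c_0$ because $\eta\notin\mu_1\mathfrak B$. Thus
$$\bar\theta(c_i)=r_i+x\,r_{i-1}\qquad(r_{-1}=r_s=0).$$
The map $\bar p_2$ kills everything outside $\mu_2\mathfrak B$, so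
$$\bar\varepsilon(c_i)=0\ (i\ge1),\qquad\bar\varepsilon(c_0)=\begin{cases}y:=t\,\zeta_{2s+\rho}h_1&\text{if }\eta=\mu_2t,\\0&\text{otherwise.}\end{cases}$$
Every basis element $t\zeta_mh_1$ of $\Psi_nh_1$ occurs exactly once as such a $y$, namely for $\eta=\mu_2t$ and $m=2s+\rho$; note $\mu_2t\notin\mu_1\mathfrak B$. So $\varphi_n$ is the direct sum of the following blocks.

- If $\eta\notin\mu_2\mathfrak B$, the elements $r_0,\ r_1+xr_0,\ \dots,\ r_{s-1}+xr_{s-2}$ are images and generate all targets. The cokernel is $0$.
- If $\eta=\mu_2t$ and $s=0$, then $c_0\mapsto y$ and the cokernel is $0$.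
- If $\eta=\mu_2t$ and $s\ge1$, the block is exactly the ladder $\Lambda_s$ of (1). The cokernel is $k[x]/(x^s)$, generated by $y$.

In the last case $|\mu_2t|=|t|+2$, so the condition on $s,\rho$ becomes $|t|+2s+\rho=n$, and $\deg y=\deg t+2s+\rho+3=n+3+\operatorname{str}(t)$. We have proved the following.

**Torsion formula.** For $n\ge1$ the torsion submodule of $\operatorname{Tor}_n^R(M,G)$ is
$$\bigoplus\big(k[x]/(x^s)\big)(-n-3-\operatorname{str}(t)),\quad\text{over all }t\in\mathfrak B,\ s\ge1,\ \rho\in\{0,1\}\text{ with }|t|+2s+\rho=n. \tag{8}$$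

For example, there is no torsion for $n=1$. For $n=2$ only $t=1$, $s=1$, $\rho=0$ contributes, and the torsion is $(k[x]/(x))(-5)$. For $n=4$ the contributions are $t=1$, $s=2$, giving $(k[x]/(x^2))(-7)$; $t=g_a,g_b$ with $s=\rho=1$, giving $(k[x]/(x))(-7)^2$; $t=\kappa$ with $s=1$, giving $(k[x]/(x))(-7)$; and $t=\mu_1,\dots,\mu_4$ with $s=1$, giving $(k[x]/(x))(-8)^4$.

**Step 9: from Tor to $f_{n+1}$.** Let $n\ge1$, $\bar F=F\otimes_RG$, and $\bar f=f_{n+1}\otimes G:\bar F_{n+1}\to\bar F_n$. We identify the Smith data of $\bar f$. By minimality its entries lie in $(x)$, so all Smith exponents are $\ge1$ and the data are determined by the torsion of $\operatorname{coker}\bar f$. Now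
$$\operatorname{Tor}_n^R(M,G)=\ker(\bar F_n\to\bar F_{n-1})/\operatorname{im}\bar f\ \subset\ \operatorname{coker}\bar f ,$$
and the quotient embeds in the free module $\bar F_{n-1}$. So the torsion of $\operatorname{coker}\bar f$ is that of $\operatorname{Tor}_n^R(M,G)$. Hence the Smith data of $\bar f$ are the pairs
$$(d,s)=(n+3+\operatorname{str}(t),\ s)\quad\text{for the triples }(t,s,\rho)\text{ of (8)}.$$

## Linear growth

**Step 10: no short interval follows the long one.** We now prove the lower bound of Theorem A. First suppose $n\ge3$ and that, in some homogeneous bases of $F_{n+1}$ and $F_n$, all nonzero entries of $f_{n+1}$ have degree $<(n-2)/3$. Since $(n-2)/3>0$, there is an integer $q$ with $0\le q<(n-2)/3$ such that all nonzero entries have degree $\le q$. The inequality $q<(n-2)/3$ means $n\ge3q+3$. Reduce the bases modulo $(a,b,z)$: the nonzero entries of $\bar f$ still have degree $\le q$. Apply Lemma 1 to $\bar f$ with $\nu=n+3$.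

*Right side of (2).* A contributing triple has $n+3+\operatorname{str}(t)>n+3$, so $\operatorname{str}(t)\ge1$, and $\operatorname{str}(t)+s\le q$. By (4), $|t|\le3\operatorname{str}(t)+2$. Hence
$$n=|t|+2s+\rho\le3(q-s)+2+2s+1=3q+3-s\le3q+2,$$
because $s\ge1$. This contradicts $n\ge3q+3$, so the right side is $0$.

*Left side of (2).* Take $t=1$, $s=\lfloor n/2\rfloor\ge1$, $\rho=n-2s$. Its interval starts at $d=n+3=\nu$ and ends at $\nu+\lfloor n/2\rfloor$. Since $\lfloor n/2\rfloor\ge\lfloor(3q+3)/2\rfloor\ge q+1$, it ends after $\nu+q$. So the left side is at least $1$.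

This contradicts (2). Thus for $n\ge3$, in any homogeneous bases, some nonzero entry of $f_{n+1}$ has degree at least $(n-2)/3$.

**Step 11: $n=1,2$.** Here $(n-2)/3\le0$, so we only need $f_{n+1}\ne0$. If $f_{n+1}=0$, then $F_{n+1}=\ker f_{n+1}=\operatorname{im}f_{n+2}\subset\mathfrak mF_{n+1}$, so $F_{n+1}=0$ by Nakayama, and then $F_m=0$ for all $m\ge n+1$. But by (8), with $t=1$, $\operatorname{Tor}^R_m(M,G)\ne0$ for all $m\ge2$, a contradiction. This finishes the proof of Theorem A, and Question A has a negative answer. $\blacksquare$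

The lower inequality in (4) is what made the right side vanish. To start later, an interval must have larger strand; but an element $t$ of strand $\sigma$ uses up at most $3\sigma+2$ of the homological degree $n$, so enough is left for $s$ to be long.

## Modules killed by linear forms

**Theorem B.** Let $R$ be any standard graded $k$-algebra and let $l_1,\dots,l_r\in R_1$ be $k$-linearly independent with $\dim_kR/(l_1,\dots,l_r)<\infty$. Let $M\ne0$ be a finitely generated graded module with $l_iM=0$ for all $i$. Then the minimal resolution of $M$ has homogeneous bases in which all entries of all $f_n$ have degree $\le q$. Here $K=K(l_1,\dots,l_r;R)$ is the Koszul complex, $t_j=\max\{d:H_j(K)_d\ne0\}$ (with $\max\emptyset=-\infty$), and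
$$q=\max\{1,\max_{0\le j\le r}(B_j-j)\},\qquad B_j=\max\Big\{t_j,\ \max_{i+l=j-1;\ i,l\ge0}(B_i+B_l)\Big\}\ (j\ge1),$$
where $B_0=t_0$ if $t_0>0$, and $B_0=-\infty$ if $t_0=0$.

**Corollary ($M=k$).** Let $e=\dim_kR_1$ and $R=S/I$ with $S=k[x_1,\dots,x_e]$ and $I\subset S_{\ge2}$. If $I\ne0$, the minimal resolution of $k$ has homogeneous bases with all entries of degree at most
$$1+\lfloor(e+1)/2\rfloor\,(\operatorname{reg}_SR-1).$$
If $I=0$, all entries have degree $\le1$. For $e\le2$ the bound is sharp.

**Facts on $K$.** Write $K=\bigoplus_IRe_I$, $I\subset\{1,\dots,r\}$, with $e_I$ in homological and internal degree $|I|$. It is a DG algebra: $e_Ie_J=\pm e_{I\cup J}$ if $I\cap J=\emptyset$ and $0$ otherwise, and $d_K(e_i)=l_i$ with the Leibniz rule. Since $l_i\omega=d_K(e_i\omega)+e_id_K\omega$, each $H_j(K)$ is killed by $(l_1,\dots,l_r)$. So it is a finitely generated module over a finite-dimensional ring, and $t_j<\infty$. Also $H_0(K)=R/(l_1,\dots,l_r)$, so $t_0\ge0$. Let $K_j^d=\bigoplus_{|I|=j}R_{d-j}e_I$ be the part of homological degree $j$ and internal degree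 $d$. Then $d_K$ preserves $d$, products add both gradings, and $\mathfrak mK_j=\bigoplus_{d>j}K_j^d$.

**Example.** For $R=k[u,v,x]/(u^2,v^3)$ and $(l_1,l_2,l_3)=(u,v,x)$ we have $H_j(K)=\operatorname{Tor}^S_j(R,k)$ with $S=k[u,v,x]$. Since $R$ is resolved over $S$ by the Koszul complex on $u^2,v^3$, we get $t_0=0$, $t_1=3$, $t_2=5$, $t_3=-\infty$. Then $B_0=-\infty$, $B_1=3$, $B_2=5$, $B_3=B_1+B_1=6$, so $q=\max\{1,2,3,3\}=3$. The bases found by hand earlier have entries of degree at most $2$.

A natural way to resolve $M$ is to start with $K\otimes M/\mathfrak mM$ and kill cycles one homological degree after another, keeping the $K$-module structure. The difficulty is that a cycle killed at stage $n$ is a combination $\sum\omega\otimes c$, and nothing in the choice of the cycle controls how its degree is divided between $\omega$ and $c$; the entries of the resolution see the degrees of the $\omega$'s. The way out is to normalize each cycle before killing it, one Koszul degree $j=0,1,\dots,r$ at a time. The cycle equation links Koszul degree $j$ only to pairs $i+l=j-1$, so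 the degrees can add up only along a recursion of length $r$, whatever $n$ is. That recursion is the definition of $B_j$.

## Normalizing cycles

**Definition.** We consider $X=K\otimes_kC$, where $C=\bigoplus_{n\ge0}C_n$ with each $C_n$ a finite-dimensional graded space in homological degree $n$, and
$$d(\omega\otimes c)=d_K\omega\otimes c+(-1)^{|\omega|}\omega\,\delta(c),\qquad\delta(C_n)\subset(K\otimes C_{<n})_{n-1},\qquad d\,\delta(c)=0, \tag{9}$$
with $\delta$ preserving internal degree. From (9), $d(\omega\xi)=d_K\omega\,\xi+(-1)^{|\omega|}\omega\,d\xi$ for $\xi\in X$. So $d^2(\omega\otimes c)=(-1)^{|\omega|-1}d_K\omega\,\delta(c)+(-1)^{|\omega|}d_K\omega\,\delta(c)+\omega\,d\delta(c)=0$.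

For $z\in X$ let $z^{(j)}$ be its component in $K_j\otimes C$ and $z^{(j),d}$ its component in $K_j^d\otimes C$; we call $d$ the *$K$-degree*. Put $\delta_j(c)=\delta(c)^{(j)}$. An element $z$ is *bounded* if $z^{(j),d}=0$ whenever $d>B_j$, for all $j$. $X$ is *good* if $\delta(c)$ is bounded and $\delta(c)\in\mathfrak mX$ for all $c\in C$. If $t_0=0$, a bounded element has zero $K_0$-component, because $B_0=-\infty$.

**Example.** Let $R=k[x]/(x^c)$ with $c\ge2$, $M=k$, $l_1=x$. Then $K=R\oplus Re$, $H_0(K)=k$, and $H_1(K)$ is spanned by $x^{c-1}e$, so $t_0=0$, $t_1=c$, $B_0=-\infty$, $B_1=c$. Let $C_{2m}=kc_m$, $C_{2m+1}=0$, $\delta(c_0)=0$ and $\delta(c_m)=x^{c-1}e\otimes c_{m-1}$ for $m\ge1$. Since $e\cdot e=0$ and $x^c=0$, we have $d\delta(c_m)=0$. Here $\delta(c_m)$ lies in $K_1^c\otimes C$, so it is bounded, and it lies in $\mathfrak mX$. As $d(e\otimes c_m)=x\otimes c_m$, this $X$ is the familiar resolution with alternating $x$ and $x^{c-1}$.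

**Lemma 2.** Let $X$ be good and $z$ a cycle, homogeneous in both gradings, with $z^{(0)}\in\mathfrak m\otimes C$. Then $z$ is homologous to a bounded cycle lying in $\mathfrak mX$, with $K_0$-component in $\mathfrak m\otimes C$.

**Proof, part (i): boundedness.** We correct the components $j=0,1,\dots,r$ in turn. Suppose $z^{(i),d}=0$ for all $i<j$ and $d>B_i$. Let
$$w=\sum_{d>B_j}z^{(j),d}.$$

First, $d_Kw=0$. For $j=0$ this is clear. For $j\ge1$, the $K_{j-1}\otimes C$-component of $dz=0$ expresses $d_Kz^{(j)}$ as a signed sum of the terms obtained by applying $\delta_l$ to $z^{(i)}$ with $i+l=j-1$, that is, $\omega\otimes c\mapsto\omega\,\delta_l(c)$. By the assumption on $z^{(i)}$ and since $\delta(c)$ is bounded, these terms have $K$-degree at most $\max_{i+l=j-1}(B_i+B_l)\le B_j$. As $d_K$ preserves the $K$-degree, the parts of $d_Kz^{(j)}$ of $K$-degree $>B_j$ vanish, which says $d_Kw=0$.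

Second, $H_j(K)_d=0$ for every $d$ that occurs in $w$. If $j\ge1$, or if $j=0$ and $t_0>0$, this holds because $d>B_j\ge t_j$. If $j=0$ and $t_0=0$, then $z^{(0)}\in\mathfrak m\otimes C$ gives $d\ge1>t_0$.

The homology of $K\otimes C$ with respect to $d_K$ is $H(K)\otimes C$, so $w=d_Kw'$ for some $w'\in K_{j+1}\otimes C$, which we choose homogeneous in both gradings. Replace $z$ by $z-dw'$. Since $\delta_l$ raises the Koszul degree by $l\ge0$, we have $dw'-d_Kw'\in K_{\ge j+1}\otimes C$. So the components of index $<j$ do not change, and $z^{(j)}$ becomes $z^{(j)}-w$, which satisfies the bound for index $j$. In particular $z^{(0)}$ stays in $\mathfrak m\otimes C$: in step $0$ some of its $K$-degree components are removed, and later steps do not touch it. After step $r$ the cycle is bounded.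

**Part (ii): membership in $\mathfrak mX$.** We show that the new cycle, still called $z$, lies in $\mathfrak mX$. Suppose not, and let $j$ be minimal with $z^{(j)}\notin\mathfrak mK_j\otimes C$. Then $j\ge1$ and $u:=z^{(j),j}\ne0$. Consider the $K_{j-1}^{\,j}\otimes C$-component of $dz=0$. For $i+l=j-1$, $z^{(i)}$ has $K$-degrees $\ge i+1$ by minimality of $j$, and $\delta_l(c)$ has $K$-degrees $\ge l+1$ because $\delta(c)\in\mathfrak mX$. So the terms from $\delta$ have $K$-degree $\ge j+1$ and do not contribute. Hence $d_Ku=0$. Write $u=\sum_{|I|=j}e_I\otimes u_I$ with $u_I\in C$. For $|J|=j-1$ the coefficient of $e_J$ in $d_Ku$ is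
$$\sum_{i\notin J}\pm\,l_i\otimes u_{J\cup\{i\}}\ \in R_1\otimes C .$$
It vanishes, and the $l_i$ are linearly independent in $R_1$, so all $u_{J\cup\{i\}}=0$. Since $j\ge1$, every $I$ with $|I|=j$ has the form $J\cup\{i\}$. So $u=0$, a contradiction. $\square$

## The resolution $K\otimes C$

We build $C$ one homological degree at a time, and write $X^{(n)}=K\otimes C_{\le n}$.

**Step 1: start.** Let $C_0\subset M$ be a graded subspace mapping isomorphically onto $M/\mathfrak mM$, and $X^{(0)}=K\otimes C_0$ with $\delta=0$. Let $\pi:X^{(0)}\to M$ be $R$-linear with $1\otimes c\mapsto c$ and $\pi=0$ on $K_{\ge1}\otimes C_0$. It is a chain map because $\pi(d(e_i\otimes c))=l_ic=0$. This is where $l_iM=0$ enters.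

**Step 2: the inductive hypothesis.** Suppose we have a good $X^{(n)}$ such that $\pi$, extended by $0$ on $K\otimes C_{\ge1}$, is a chain map; $H_i(X^{(n)})=0$ for $0<i<n$; $H_0(X^{(n)})\cong M$ via $\pi$ if $n\ge1$, and $H_0(X^{(0)})\to M$ is onto; and

$(\ast_n)$ every cycle $z\in X^{(n)}_n$ (with $\pi(z)=0$ if $n=0$) has $z^{(0)}\in\mathfrak m\otimes C_n$.

The last condition allows us to apply Lemma 2. For $n=0$ it holds because a basis of $C_0$ minimally generates $M$: if $\sum\alpha_i c_i=0$ in $M$, all $\alpha_i\in\mathfrak m$.

**Step 3: killing cycles.** Let $W_n=H_n(X^{(n)})$ if $n\ge1$, and $W_0=\ker(H_0(X^{(0)})\to M)$. This is a finitely generated graded $R$-module. Choose homogeneous cycles $z_1,\dots,z_m$ whose classes minimally generate $W_n$. By $(\ast_n)$ and Lemma 2 we may take them bounded and in $\mathfrak mX^{(n)}$; passing to a homologous cycle does not change the class, nor $\pi$ when $n=0$. Let $C_{n+1}$ have basis $c_1,\dots,c_m$ with $\deg c_i=\deg z_i$, and put $\delta(c_i)=z_i$. Then $X^{(n+1)}=K\otimes C_{\le n+1}$ is good. The map $\pi$ stays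 a chain map: for $n\ge1$ nothing new maps to homological degree $0$, and for $n=0$ we have $\pi(z_i)=0$.

**Step 4: homology of $X^{(n+1)}$.** In
$$0\to X^{(n)}\to X^{(n+1)}\to K\otimes C_{n+1}\to0$$
the third term has differential $d_K$ and no homology in degrees $\le n$. The connecting map $H_{n+1}(K\otimes C_{n+1})\to H_n(X^{(n)})$ is $R$-linear and sends $1\otimes c_i\mapsto[z_i]$. Since $H_{n+1}(K\otimes C_{n+1})=H_0(K)\otimes C_{n+1}$, its image is $W_n$. So $H_n(X^{(n+1)})=H_n(X^{(n)})/W_n$, which is $0$ if $n\ge1$ and is $M$ via $\pi$ if $n=0$. Lower homology is unchanged.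

**Step 5: $(\ast_{n+1})$.** Let $z=\sum\alpha_i\otimes c_i+z'$ be a cycle in $X^{(n+1)}_{n+1}$ with $\alpha_i\in R$ and $z'\in X^{(n)}$. Then $0=dz=\sum\alpha_iz_i+dz'$, so $\sum\alpha_i[z_i]=0$ in $W_n$. As the $[z_i]$ are minimal generators, all $\alpha_i\in\mathfrak m$. The induction is complete.

**Step 6: reading off the entries.** Let $X=\bigcup_nX^{(n)}$. As a complex of $R$-modules, $X_n=\bigoplus_jK_j\otimes C_{n-j}$ is finitely generated graded free, and $X$ resolves $M$, because $X$ and $X^{(m)}$ agree in homological degrees $\le m$. Also $d(X)\subset\mathfrak mX$, since $d_KK\subset\mathfrak mK$ and $\delta(c)\in\mathfrak mX$. So $X$ is the minimal free resolution of $M$.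

Use the bases $\{e_I\otimes c\}$ with $c$ running over homogeneous bases of the $C_n$. Then
$$d(e_I\otimes c)=\sum_{i\in I}\pm\,l_i\,e_{I\setminus\{i\}}\otimes c\ \pm\ e_I\,\delta(c).$$
The two parts involve different basis elements, since $\delta(c)$ involves only $C_{<|c|}$. Write $\delta_j(c)=\sum_{|J|=j,\,c'}\alpha_{J,c'}\,e_J\otimes c'$. Boundedness says that the nonzero $\alpha_{J,c'}$ satisfy $\deg\alpha_{J,c'}+j\le B_j$. The coefficient of $e_H\otimes c'$ in $e_I\delta(c)$ is $\pm\alpha_{H\setminus I,c'}$ if $I\subset H$, and $0$ otherwise. So every nonzero entry is $\pm l_i$ or has degree at most $B_j-j$ for some $0\le j\le r$. All entries have degree at most $\max\{1,\max_j(B_j-j)\}=q$. This proves Theorem B. $\blacksquare$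

## The residue field

**Proof of the Corollary: the bound.** Apply Theorem B with $l_1,\dots,l_e$ a basis of $R_1$ and $M=k$. Then $H_0(K)=k$, so $t_0=0$ and $B_0=-\infty$. Since $K$ is the Koszul complex of $S$ on $x_1,\dots,x_e$ tensored with $R$, $H_j(K)=\operatorname{Tor}_j^S(R,k)$. If $I=0$, then $t_j=-\infty$ for $j\ge1$, so all $B_j=-\infty$ and $q=1$.

Let $I\ne0$. Put $\varrho=\operatorname{reg}_SR=\max_j(t_j-j)$. As $I\subset S_{\ge2}$ is nonzero, $t_1\ge2$ and $\varrho\ge1$. For $j\ge1$ put $\gamma_j=B_j-(j+1)$. If $i+l=j-1$, then $B_i+B_l-(j+1)=\gamma_i+\gamma_l$, because $(i+1)+(l+1)=j+1$. Pairs with $i=0$ or $l=0$ contribute $-\infty$. So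
$$\gamma_j=\max\Big\{t_j-j-1,\ \max_{i+l=j-1;\ i,l\ge1}(\gamma_i+\gamma_l)\Big\}\quad(j\ge1),\qquad t_j-j-1\le\varrho-1 .$$
We claim $\gamma_j\le\lfloor\frac{j+1}2\rfloor(\varrho-1)$. The first term satisfies this since $\lfloor\frac{j+1}2\rfloor\ge1$ and $\varrho-1\ge0$. The others do by induction, since for $i+l=j-1$
$$\Big\lfloor\frac{i+1}2\Big\rfloor+\Big\lfloor\frac{l+1}2\Big\rfloor\le\Big\lfloor\frac{i+l+2}2\Big\rfloor=\Big\lfloor\frac{j+1}2\Big\rfloor .$$
Hence $B_j-j=\gamma_j+1\le1+\lfloor\frac{e+1}2\rfloor(\varrho-1)$ for $1\le j\le e$. The right side is at least $1$, so it bounds $q$.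

**Sharpness for $e\le2$.** Let $R=k[x]/(x^c)$ or $R=k[x,y]/(f)$ with $f\ne0$ of degree $c$, where $c\ge3$. Then $\operatorname{Tor}_1^S(R,k)=k(-c)$ and $\operatorname{Tor}_{j}^S(R,k)=0$ for $j\ge2$, so $\operatorname{reg}_SR=c-1$ and the bound is $1+(c-2)=c-1$. In the construction above for $M=k$: $C_0=k$; $W_0=0$ because $H_0(K)=k$, so $C_1=0$ and $X^{(1)}=K$; and $W_1=H_1(K)=k(-c)$, so $C_2=k(-c)$. Thus $F_1=K_1\otimes C_0=R(-1)^e$, and $F_2=(K_2\otimes C_0)\oplus(K_0\otimes C_2)$ has a basis element of degree $c$ in every homogeneous basis. Its image under $f_2$ is not $0$; otherwise it would lie in $\ker f_2=\operatorname{im}f_3\subset\mathfrak mF_2$. So its column has a nonzero entry, of degree $c-1$. $\blacksquare$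

## Dimension, depth, and $M/xM$

If $\dim R=0$, Question A has a positive answer for all $M$, as we saw. The ring $R=B[x]$ of Theorem A is Cohen–Macaulay of dimension $1$. The module $M$ is maximal Cohen–Macaulay: by (7) it is an extension of $J$ by $G(-3)\oplus G(-2)$. Here $G=k[x]$, and $J$ is a graded submodule of the free $k[x]$-module $R$. So both are free over $k[x]$, hence so is $M$. The failure thus occurs in the smallest possible dimension, for a module without depth defect.

For every choice of homogeneous bases, the largest degree $\Delta_{n+1}$ of an entry of $f_{n+1}$ in Theorem A satisfies $(n-2)/3\le\Delta_{n+1}\le(n+7)/2$ for $n\ge1$, so the growth is exactly of linear order.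

Theorem B applies to $M/xM$ over the same ring, with $r=1$ and $l_1=x$, because $R/(x)=B$ is finite-dimensional. So $M/xM$ has a minimal resolution with entries of bounded degree, although $M$ does not. Nothing is claimed here about arbitrary modules of finite length: Theorem B covers those annihilated by linearly independent linear forms $l_1,\dots,l_r$ with $R/(l_1,\dots,l_r)$ of finite length, in particular $M=k$ for every $R$.
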